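\title{Two orders on regular line segments and their incomparable classes of posets}

\begin{abstract}
A regular segment joins a point of the negative $x$-axis to a point of the open first quadrant. Declaring $s>t$ when $s$ lies above $t$ and the shadows of $s$ and $t$ on the $x$-axis are nested, respectively shifted, gives two partial orders and two classes $\mathfrak P_1,\mathfrak P_2$ of finite posets. We prove that neither class contains the other, which confirms the conjecture $\mathfrak P_1\neq\mathfrak P_2$. Both orders have a common form governed by a positive density on a rectangle, which is log-supermodular in one case and log-submodular in the other. We construct a finite poset that forces, in every representation, two comparisons between masses of rectangles that only one type of density allows.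
\end{abstract}

\section{The problem and the result}\label{sec:intro}

A line segment in the plane is \emph{regular} if one end point lies on the negative half of the $x$-axis and its slope is positive. We describe it by a triple $s=(s_1,s_2,s_3)$ with $s_1<0<s_2$ and $s_3>0$: the left end point is $(s_1,0)$ and the right end point is $(s_2,s_3)$. The \emph{shadow} of $s$ is the interval $[s_1,s_2]$. All shadows contain $0$, so any two regular segments are met by a common vertical line, and it makes sense to ask whether one lies above the other. Following Farhad Shahrokhi, we consider the conditions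
\begin{itemize}
\item[(i)] $s_1<t_1$;
\item[(ii)] $s_2>t_2$;
\item[(ii$'$)] $s_2<t_2$;
\item[(iii)] whenever a vertical line $x=x_0$ meets $s$ and $t$ at $(x_0,y_1)$ and $(x_0,y_2)$ respectively, $y_1>y_2$;
\end{itemize}
and write $s>_1t$ if (i), (ii), (iii) hold, and $s>_2t$ if (i), (ii$'$), (iii) hold. Thus in the first order the upper segment covers the shadow of the lower one, and in the second its shadow is shifted to the left. Both relations are strict partial orders (see Section~\ref{sec:kernels}). For $i=1,2$ let $\mathfrak P_i$ be the class of finite posets isomorphic to a finite family of regular segments ordered by $>_i$. It is conjectured in \cite{UL} that $\mathfrak P_1\neq\mathfrak P_2$. We prove the conjecture in the following stronger form.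

\begin{theorem}\label{thm:A}
$\mathfrak P_1\not\subseteq\mathfrak P_2$ and $\mathfrak P_2\not\subseteq\mathfrak P_1$. In particular $\mathfrak P_1\neq\mathfrak P_2$.
\end{theorem}

There are reasons to expect the opposite. Without (iii) the two orders are the same up to the substitution $s_2\mapsto 1/s_2$, which exchanges (ii) and (ii$'$). It is known that both classes contain all posets of dimension at most $3$ and all interval orders. More generally, on a small scale the two orders look alike: in Section~\ref{sec:flat} we describe a ``flat'' class $\mathfrak P_0$ that contains these two families and is obtained by zooming in on either order. A poset that separates $\mathfrak P_1$ from $\mathfrak P_2$ must therefore detect something that vanishes in this limit.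

Section~\ref{sec:kernels} identifies that something. In suitable coordinates both orders read
\[
s\succ t\iff x_s>x_t,\quad y_s>y_t,\quad z_s-z_t>L(x_t,y_s)-L(x_t,y_t),
\]
and only the density $\rho=\partial_x\partial_yL>0$ matters: it is $(x+y)^{-2}$ for $\mathfrak P_1$ and $(x-y)^{-2}$ for $\mathfrak P_2$. Section~\ref{sec:cycles} shows how a closed chain of relations and non-relations compares the $\rho$-masses of two rectangles, and exhibits sixteen points whose relations are possible for the first density and impossible for the second, \emph{provided} their $x$- and $y$-coordinates are in a prescribed order. The rest of the paper removes the proviso. A Ramsey argument on a large grid (Section~\ref{sec:grid}) and three small configurations (Section~\ref{sec:type}) force every representation to respect the coordinates coarsely; four more points (Section~\ref{sec:fine}) force the fine order. The only external result used is the finite Ramsey theorem.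

All posets are given by their strict order relation.

\section{Orders defined by a kernel}\label{sec:kernels}

\subsection*{Kernels, masses and curves}
A \emph{kernel} is a function $L\in C^2(I\times J)$, where $I,J$ are open intervals, whose \emph{density} $\rho_L=\partial_x\partial_yL$ is positive. For $x,\tilde x\in I$ and $y,\tilde y\in J$ put
\[
M_L(x,\tilde x;y,\tilde y)=L(\tilde x,\tilde y)-L(x,\tilde y)-L(\tilde x,y)+L(x,y)=\int_x^{\tilde x}\!\!\int_y^{\tilde y}\rho_L .
\]
For $x<\tilde x$, $y<\tilde y$ this is the $\rho_L$-mass of the rectangle $[x,\tilde x]\times[y,\tilde y]$; it grows when the rectangle grows. In general $M_L$ has the sign of $(\tilde x-x)(\tilde y-y)$.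

On $E_L=I\times J\times\mathbb R$, with points written $s=(x_s,y_s,z_s)$, define
\begin{equation}\label{eq:order}
s\succ t\iff x_s>x_t,\quad y_s>y_t,\quad z_s-z_t>L(x_t,y_s)-L(x_t,y_t).
\end{equation}
We call $z_s$ the \emph{height} of $s$. The \emph{curve} of $t$ is the function $C_t(y)=\omega_t+L(x_t,y)$ on $J$, where $\omega_t=z_t-L(x_t,y_t)$; it satisfies $C_t(y_t)=z_t$, and the third condition in \eqref{eq:order} says $z_s>C_t(y_s)$. Given $x_t$ and $y_t$, choosing the height $z_t$ is the same as choosing the constant $\omega_t$. For two points $t,r$,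
\begin{equation}\label{eq:diff}
(C_t-C_r)(\tilde y)-(C_t-C_r)(y)=M_L(x_r,x_t;y,\tilde y),
\end{equation}
so $C_t-C_r$ is increasing when $x_t>x_r$: two curves with different $x$ cross at most once, and the one with larger $x$ ends on top.

This gives transitivity. If $s\succ t\succ r$, then $C_t-C_r$ is positive at $y_t$, because $C_t(y_t)=z_t>C_r(y_t)$, hence also at $y_s>y_t$, so $z_s>C_t(y_s)>C_r(y_s)$. Thus $\succ$ is a strict partial order. A \emph{representation} of a poset $Q$ in $E_L$ is a map $\varphi\colon Q\to E_L$ with $e>f\iff\varphi(e)\succ\varphi(f)$, and $\mathcal C_L$ is the class of finite posets that have one. We do not require $\varphi$ to be injective, since that can be arranged afterwards.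

\begin{lemma}\label{lem:generic}
Every representation of a finite poset in $E_L$ can be changed, in the heights only, into an injective representation with $z_s\neq C_t(y_s)$ for all pairs with $x_s>x_t$, $y_s>y_t$.
\end{lemma}

\begin{proof}
Let $\operatorname{rk}(e)$ be the rank of $x_e$ among the distinct $x$-values that occur, and replace $z_e$ by $z_e-\kappa\operatorname{rk}(e)$ with $\kappa>0$ small. For a pair with $x_s>x_t$, $y_s>y_t$ the quantity $z_s-C_t(y_s)$ decreases by a small positive amount. Nonzero values keep their sign and the value $0$ becomes negative, so the order is unchanged and the value $0$ no longer occurs. A further small change that makes all heights distinct preserves these finitely many strict inequalities.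
\end{proof}

\subsection*{The two segment orders}

\begin{proposition}\label{prop:P12}
Let $L_1(x,y)=-\log(x+y)$ on $(0,\infty)^2$ and $L_2(x,y)=\log(x-y)$ on $(0,\infty)\times(-\infty,0)$. These are kernels with densities $(x+y)^{-2}$ and $(x-y)^{-2}$, and $\mathfrak P_1=\mathcal C_{L_1}$, $\mathfrak P_2=\mathcal C_{L_2}$.
\end{proposition}

\begin{proof}
Assume (i). The vertical lines that meet both segments form an interval of values $x_0$ with left end $t_1$, where $s$ has positive height and $t$ has height $0$. The difference of the two heights is an affine function of $x_0$, so (iii) holds if and only if $s$ is above $t$ at the right end $\min(s_2,t_2)$.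

Under (ii) the right end is $t_2$. With the slope $m_s=s_3/(s_2-s_1)$ the condition is $m_s(t_2-s_1)>m_t(t_2-t_1)$. In the coordinates $(x,y,z)=(s_2,-s_1,\log m_s)$ it reads $z_s-z_t>-\log(x_t+y_s)+\log(x_t+y_t)$, while (i) and (ii) read $y_s>y_t$ and $x_s>x_t$. These coordinates are a bijection from regular segments onto $E_{L_1}$, with inverse $(x,y,z)\mapsto(-y,x,e^z(x+y))$.

Under (ii$'$) the right end is $s_2$, and the condition is $s_3>t_3\,(s_2-t_1)/(t_2-t_1)$. In the coordinates $(x,y,z)=(-s_1,-s_2,\log s_3)$ it reads $z_s-z_t>\log(x_t-y_s)-\log(x_t-y_t)$, while (i) and (ii$'$) read $x_s>x_t$ and $y_s>y_t$. These coordinates are a bijection onto $E_{L_2}$.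

So $>_i$ is the order of $E_{L_i}$, and $\mathfrak P_i$ consists of the finite posets with an injective representation in $E_{L_i}$. Lemma~\ref{lem:generic} finishes the proof.
\end{proof}

\subsection*{What distinguishes the two densities}
The class $\mathcal C_L$ does not change if $L(x,y)$ is replaced by $L(\phi(x),\psi(y))+f(x)+g(y)$, where $f,g$ are $C^2$ and $\phi,\psi$ are $C^2$ bijections of intervals with positive derivative: the map $(x,y,z)\mapsto(\phi(x),\psi(y),z-g(y))$ carries one order to the other. The density becomes $\phi'(x)\psi'(y)\rho_L(\phi(x),\psi(y))$. A property of $\rho_L$ that is to be read off from $\mathcal C_L$ must survive such changes, and the sign of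
\[
\Delta_L(x,\tilde x;y,\tilde y)=\rho_L(x,y)\rho_L(\tilde x,\tilde y)-\rho_L(x,\tilde y)\rho_L(\tilde x,y)
\]
does, since $\Delta_L$ is only multiplied by $\phi'(x)\phi'(\tilde x)\psi'(y)\psi'(\tilde y)>0$. The density is called \emph{log-supermodular} if $\Delta_L\ge0$ whenever $x<\tilde x$, $y<\tilde y$, and \emph{log-submodular} if $\Delta_L\le 0$ there. Note that $\Delta_L$ changes sign when $x$ and $\tilde x$ are interchanged. The identities
\begin{align*}
(x+y)(\tilde x+\tilde y)-(x+\tilde y)(\tilde x+y)&=-(\tilde x-x)(\tilde y-y),\\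
(x-y)(\tilde x-\tilde y)-(x-\tilde y)(\tilde x-y)&=+(\tilde x-x)(\tilde y-y),
\end{align*}
in which all factors on the left are positive on the respective domains, show that for $x<\tilde x$, $y<\tilde y$
\begin{equation}\label{eq:signs}
\Delta_{L_1}>0,\qquad \Delta_{L_2}<0 .
\end{equation}

\begin{theorem}\label{thm:B}
Let $\varepsilon\in\{+1,-1\}$ and let $L,\Lambda$ be kernels such that
\begin{itemize}
\item[(H1)] on some compact nondegenerate rectangle $R=[x^-,x^+]\times[y^-,y^+]$ in the domain of $L$ we have $\varepsilon\,\Delta_L(x,\tilde x;y,\tilde y)>0$ whenever $x<\tilde x$, $y<\tilde y$;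
\item[(H2)] on the whole domain of $\Lambda$ we have $\varepsilon\,\Delta_\Lambda(x,\tilde x;y,\tilde y)\le0$ whenever $x<\tilde x$, $y<\tilde y$.
\end{itemize}
Then $\mathcal C_L\not\subseteq\mathcal C_\Lambda$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]
By \eqref{eq:signs} and Proposition~\ref{prop:P12}, the choice $\varepsilon=+1$, $(L,\Lambda)=(L_1,L_2)$ gives $\mathfrak P_1\not\subseteq\mathfrak P_2$, and $\varepsilon=-1$, $(L,\Lambda)=(L_2,L_1)$ gives $\mathfrak P_2\not\subseteq\mathfrak P_1$.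
\end{proof}

The asymmetry of the hypotheses is needed. We build our poset where we like, but a representation may place it anywhere in $E_\Lambda$. If (H2) were assumed only on some rectangle, $L=\Lambda$ with density $e^{xy^2}$ on $\mathbb R^2$ would be a counterexample, because here $\Delta_L$ has the sign of $(\tilde x-x)(\tilde y^2-y^2)$. If the inequality in (H1) were weak, $L=\Lambda=xy$ would be one.

\section{The flat class}\label{sec:flat}

Let $L_0(x,y)=xy$ on $\mathbb R^2$, with density $1$ and $\Delta_{L_0}=0$, and let $\mathfrak P_0=\mathcal C_{L_0}$. This section is not needed for Theorems~\ref{thm:A} and~\ref{thm:B}; it shows what every class $\mathcal C_L$ has in common.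

\begin{example}\label{ex:flat}
A poset has \emph{dimension at most $3$} if its order is the intersection of three linear orders. For such a poset on $n$ elements let $x_e,y_e,k_e\in\{1,\dots,n\}$ be the ranks of $e$ in the three orders and $z_e=n^2k_e$. Since $|x_t(y_s-y_t)|<n^2$, the third condition in \eqref{eq:order} means $k_s>k_t$ for $s\ne t$, so the poset is in $\mathfrak P_0$.

An \emph{interval order} is a family of intervals $[l_e,r_e]$ with $s>t\iff l_s>r_t$. Put $(x_e,y_e,z_e)=(l_e+r_e,\,l_e,\,l_e^2)$. For $y_s>y_t$ the condition $l_s^2-l_t^2>(l_t+r_t)(l_s-l_t)$ is equivalent to $l_s>r_t$, and $l_s>r_t$ implies $y_s>y_t$ and $x_s\ge 2l_s>2r_t\ge x_t$. So finite interval orders are in $\mathfrak P_0$.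
\end{example}

\begin{theorem}\label{thm:C}
\begin{itemize}
\item[(1)] $\mathfrak P_0\subseteq\mathcal C_L$ for every kernel $L$.
\item[(2)] $\mathfrak P_0\subsetneq\mathfrak P_1$ and $\mathfrak P_0\subsetneq\mathfrak P_2$.
\item[(3)] $\mathfrak P_1\setminus\mathfrak P_2$, $\mathfrak P_2\setminus\mathfrak P_1$, $\mathfrak P_1\setminus\mathfrak P_0$ and $\mathfrak P_2\setminus\mathfrak P_0$ contain posets of arbitrarily large size.
\end{itemize}
\end{theorem}

\begin{proof}
(1) Let $e\mapsto(x_e,y_e,z_e)$ represent a finite poset in $E_{L_0}$. By Lemma~\ref{lem:generic} we may assume $z_s-z_t\neq x_t(y_s-y_t)$ whenever $x_s>x_t$, $y_s>y_t$. Fix $(x_0,y_0)$ in the domain of $L$, put $\rho_0=\rho_L(x_0,y_0)$, and for small $\tau>0$ map $e$ to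
\[
\bigl(x_0+\tau x_e,\ y_0+\tau y_e,\ L(x_0,y_0+\tau y_e)+\tau^2\rho_0z_e\bigr).
\]
The first two conditions of \eqref{eq:order} are unchanged. The third becomes
\[
\tau^2\rho_0(z_s-z_t)>M_L(x_0,x_0+\tau x_t;\,y_0+\tau y_t,y_0+\tau y_s),
\]
and the right side is $\tau^2(\rho_0x_t(y_s-y_t)+o(1))$ as $\tau\to0$, by continuity of $\rho_L$. For small $\tau$ this is equivalent to $z_s-z_t>x_t(y_s-y_t)$ for each of the finitely many pairs with $x_s>x_t$, $y_s>y_t$.

(2) The inclusions follow from (1). The kernel $\Lambda=L_0$ satisfies (H2) for both signs, so Theorem~\ref{thm:B} gives $\mathfrak P_1\not\subseteq\mathfrak P_0$ with $\varepsilon=+1$ and $\mathfrak P_2\not\subseteq\mathfrak P_0$ with $\varepsilon=-1$.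

(3) All three classes are closed under induced subposets. By Theorem~\ref{thm:A}, part (2) and Lemma~\ref{lem:generic} there is a finite $Q\subset E_{L_1}$ outside $\mathfrak P_2$ (respectively $\mathfrak P_0$). Every finite $Q'$ with $Q\subset Q'\subset E_{L_1}$ is in $\mathfrak P_1$ and outside $\mathfrak P_2$ (respectively $\mathfrak P_0$). Exchanging the indices $1$ and $2$ gives the other two cases.
\end{proof}

\section{Cycles compare masses}\label{sec:cycles}

How can a poset see the density? Fix a kernel $L$. Call a pair $(s,t)$ of points of $E_L$ \emph{blocked} if $x_s>x_t$, $y_s>y_t$ and $s\not\succ t$; the relation then fails because of the height alone. With the abbreviation $L(t,s)=L(x_t,y_s)$,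
\begin{equation}\label{eq:ineq}
s\succ t\ \Rightarrow\ z_s-\omega_t>L(t,s),\qquad (s,t)\text{ blocked}\ \Rightarrow\ z_s-\omega_t\le L(t,s).
\end{equation}
These inequalities are linear in the unknowns $z_s$ and $\omega_t$, which cancel along a closed chain. A \emph{cycle} $\langle t_1,s_1,t_2,s_2,\dots,t_n,s_n\rangle$ is a sequence of points, indexed modulo $n$, such that each $(s_i,t_i)$ is blocked and $s_i\succ t_{i+1}$: each upper point $s_i$ is blocked by the lower point written before it and lies above the one written after it. The \emph{weight}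
\[
\Phi=\sum_{i=1}^n\bigl[L(t_i,s_i)-L(t_{i+1},s_i)\bigr]
\]
depends only on the $x_{t_i}$ and the $y_{s_i}$.

\begin{lemma}\label{lem:cycle}
\begin{itemize}
\item[(a)] Every cycle has positive weight.
\item[(b)] Conversely, let the $x$- and $y$-coordinates of $t_1,s_1,\dots,t_n,s_n$ be given with $x_{s_i}>x_{t_i},x_{t_{i+1}}$ and $y_{s_i}>y_{t_i},y_{t_{i+1}}$ for all $i$, and with $\Phi>0$. Let $c\in\mathbb R$. Then there are heights such that $C_{t_1}(y_{s_1})=c$ and
\begin{equation}\label{eq:gaps}
C_{t_i}(y_{s_i})-\frac{\Phi}{2n}=z_{s_i}=C_{t_{i+1}}(y_{s_i})+\frac{\Phi}{2n}\qquad\text{for all } i,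
\end{equation}
and these make the sequence a cycle. If each $L(x_{t_i},\cdot)$ varies by less than $K$ on an interval containing all the $y$-coordinates, then all $2n$ heights are within $(2n-1)K$ of $c$.
\end{itemize}
\end{lemma}

\begin{proof}
The gaps $g_i=C_{t_i}(y_{s_i})-C_{t_{i+1}}(y_{s_i})=\omega_{t_i}-\omega_{t_{i+1}}+L(t_i,s_i)-L(t_{i+1},s_i)$ have sum $\Phi$. In a cycle $C_{t_{i+1}}(y_{s_i})<z_{s_i}\le C_{t_i}(y_{s_i})$, so every $g_i$ is positive; this is (a). For (b), choose $\omega_{t_1}$ with $C_{t_1}(y_{s_1})=c$, then $\omega_{t_2},\dots,\omega_{t_n}$ in turn with $g_1=\dots=g_{n-1}=\Phi/n$; then $g_n=\Phi/n$ as well, and we let $z_{s_i}$ be the midpoint of the $i$th gap. For the bound, regroup $\Phi=\sum_i[L(t_i,s_i)-L(t_i,s_{i-1})]<nK$, so each gap is less than $K$. By induction $|C_{t_i}-c|<(2i-1)K$ on the interval: crossing a gap costs less than $K$, and moving along a curve costs less than $K$. Each height is a value, or the average of two values, of these curves.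
\end{proof}

Part (a) will be used in an unknown representation and part (b) to build the poset. Write $M(t,\tilde t;s,\tilde s)=M_L(x_t,x_{\tilde t};y_s,y_{\tilde s})$. For $n=2$ the weight is $M(t_2,t_1;s_2,s_1)$, and (a) gives the basic tool for transferring order information from one coordinate to the other.

\begin{corollary}\label{cor:two}
If $\langle t_1,s_1,t_2,s_2\rangle$ is a cycle, then $(x_{t_1}-x_{t_2})(y_{s_1}-y_{s_2})>0$.
\end{corollary}

This conclusion is the same for all kernels, so longer cycles are needed. To see what they should detect, take intervals $\mathcal T,\mathcal R$ on the $x$-axis and $\mathcal J_1,\mathcal J_2$ on the $y$-axis, with $\mathcal J_1$ below $\mathcal J_2$. Each of $\mathcal T,\mathcal R$ gives a way to measure which of $\mathcal J_1,\mathcal J_2$ is ``longer'', namely by the masses of the rectangles over it. For the flat kernel, mass is area and the two verdicts agree. The disagreement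
\begin{equation}\label{eq:disagree}
\operatorname{mass}(\mathcal T\times\mathcal J_1)>\operatorname{mass}(\mathcal T\times\mathcal J_2),\qquad \operatorname{mass}(\mathcal R\times\mathcal J_2)>\operatorname{mass}(\mathcal R\times\mathcal J_1)
\end{equation}
is what a nonzero $\Delta_L$ permits, and the sign of $\Delta_L$ decides on which side of $\mathcal R$ the interval $\mathcal T$ must lie.

By \eqref{eq:diff}, the first inequality in \eqref{eq:disagree} says that the difference of two curves $C_{t_2}-C_{t_1}$, with $\mathcal T=[x_{t_1},x_{t_2}]$, grows more on $\mathcal J_1$ than on $\mathcal J_2$. Two curves cross only once, so to mark four $y$-values we add copies $t_1',t_2'$ of $t_1,t_2$ with vertically shifted curves. The sequence $\langle t_1,s_1,t_2,s_2,t_1',s_4,t_2',s_3\rangle$ has weight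
\begin{equation}\label{eq:eight1}
\Phi_t=M(t_1,t_2;s_1,s_2)-M(t_1',t_2';s_3,s_4)-M(t_1',t_1;s_2,s_3),
\end{equation}
and the sequence $\langle r_2',\sigma_1,r_1',\sigma_2,r_2,\sigma_4,r_1,\sigma_3\rangle$ has weight
\begin{equation}\label{eq:eight2}
\Phi_r=M(r_1,r_2;\sigma_3,\sigma_4)-M(r_1',r_2';\sigma_1,\sigma_2)-M(r_2,r_2';\sigma_2,\sigma_3).
\end{equation}
Indeed, expanding the right side of \eqref{eq:eight1} gives twelve terms; $L(t_1,s_2)$ and $L(t_1',s_3)$ each occur twice with opposite signs, and there remain
\[
L(t_1,s_1)-L(t_2,s_1)+L(t_2,s_2)-L(t_1',s_2)+L(t_1',s_4)-L(t_2',s_4)+L(t_2',s_3)-L(t_1,s_3).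
\]
In \eqref{eq:eight2} the terms $L(r_2,\sigma_3)$ and $L(r_2',\sigma_2)$ cancel, and there remain
\[
L(r_2',\sigma_1)-L(r_1',\sigma_1)+L(r_1',\sigma_2)-L(r_2,\sigma_2)+L(r_2,\sigma_4)-L(r_1,\sigma_4)+L(r_1,\sigma_3)-L(r_2',\sigma_3).
\]
Figure~\ref{fig:eight} shows \eqref{eq:eight1}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[black!10] (2,1) rectangle (4,2.2);
\fill[black!28] (1,2.2) -- (1,4.2) -- (5,4.2) -- (5,3.2) -- (2,3.2) -- (2,2.2) -- cycle;
\draw[thick] (2,1) -- (4,1) -- (4,2.2) -- (1,2.2) -- (1,4.2) -- (5,4.2) -- (5,3.2) -- (2,3.2) -- cycle;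
\draw[->] (0.3,0.4) -- (5.8,0.4) node[right] {$x$};
\draw[->] (0.3,0.4) -- (0.3,4.8) node[above] {$y$};
\foreach \x/\n in {1/{t_1'},2/{t_1},4/{t_2},5/{t_2'}} \draw (\x,0.47) -- (\x,0.33) node[below] {$x_{\n}$};
\foreach \y/\n in {1/1,2.2/2,3.2/3,4.2/4} \draw (0.37,\y) -- (0.23,\y) node[left] {$y_{s_{\n}}$};
\foreach \p in {(2,1),(4,2.2),(1,4.2),(5,3.2)} \fill \p circle (2.4pt);
\foreach \p in {(4,1),(1,2.2),(5,4.2),(2,3.2)} \draw[fill=white,thick] \p circle (2.4pt);
\node at (3,1.6) {$+$};
\node at (3,3.7) {$-$};
\end{tikzpicture}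
\caption{The cycle $\langle t_1,s_1,t_2,s_2,t_1',s_4,t_2',s_3\rangle$ drawn as a closed path through the points $(x_t,y_s)$; full dots are blocked pairs $(s,t)$ and hollow dots are relations $s\succ t$. The sum of $L$ over the full dots minus the sum over the hollow dots is the mass of the light rectangle minus the mass of the dark region, and it is positive.}
\label{fig:eight}
\end{figure}

\begin{example}\label{ex:hand}
Take $L=L_1$, so that $e^{M_L(x,\tilde x;y,\tilde y)}=\frac{(x+\tilde y)(\tilde x+y)}{(x+y)(\tilde x+\tilde y)}$, and let $\mathcal T=[1,2]$, $\mathcal R=[3,4]$, $\mathcal J_1=[1,2]$, $\mathcal J_2=[3,6]$. Then \eqref{eq:disagree} reads $\log\frac98>\log\frac{35}{32}$ and $\log\frac{21}{20}>\log\frac{25}{24}$, which hold since $\frac98=\frac{36}{32}$ and $\frac{21}{20}=\frac{126}{120}>\frac{125}{120}$.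

Let $t_1,t_1'$ have $x=1$, $t_2,t_2'$ have $x=2$, $r_1,r_1'$ have $x=3$, $r_2,r_2'$ have $x=4$, all with $y=\frac12$; let $s_i,\sigma_i$ have $x=5$ and $y=1,2,3,6$ for $i=1,2,3,4$. Here $e^{C_t(y)}=h_t/(x_t+y)$, where $h_t=e^{\omega_t}$ is the ordinate of the right end point of the segment $t$: it is the slope of the line from $(-y,0)$ to that end point. There is room for $s_1,s_2,s_4,s_3$ in the first cycle exactly if
\[
\frac{h_{t_2}}3<\frac{h_{t_1}}2,\qquad \frac{h_{t_1'}}3<\frac{h_{t_2}}4,\qquad \frac{h_{t_2'}}8<\frac{h_{t_1'}}7,\qquad \frac{h_{t_1}}4<\frac{h_{t_2'}}5 .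
\]
With $h_{t_1}=1$ this says $\frac{35}{32}<\frac78h_{t_2'}<h_{t_1'}<\frac34h_{t_2}<\frac98$, which is solvable precisely because of the first mass inequality; take $h_{t_2'}=1.26$, $h_{t_1'}=1.11$, $h_{t_2}=1.49$. With $h_{r_1}=1$ the second cycle asks for $\frac{25}{27}<\frac56h_{r_2}<h_{r_1'}<\frac45h_{r_2'}<\frac{14}{15}$, and $\frac{14}{15}\big/\frac{25}{27}=\frac{126}{125}>1$ is the second mass inequality.
\end{example}

The sixteen points of Example~\ref{ex:hand} satisfy (F1)--(F3) below in $E_{L_1}$, with $\varepsilon=+1$. In $E_{L_2}$ no such points exist. From now on coordinates in $E_\Lambda$ are written $(X,Y,Z)$.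

\begin{proposition}\label{prop:forbidden}
Let $\Lambda$ satisfy \textup{(H2)}. There are no points $t_j,t_j',r_j,r_j'$ $(j=1,2)$ and $s_i,\sigma_i$ $(1\le i\le4)$ in $E_\Lambda$ such that
\begin{itemize}
\item[(F1)] $\langle t_1,s_1,t_2,s_2,t_1',s_4,t_2',s_3\rangle$ and $\langle r_2',\sigma_1,r_1',\sigma_2,r_2,\sigma_4,r_1,\sigma_3\rangle$ are cycles;
\item[(F2)] $X_{t_1'}\le X_{t_1}<X_{t_2}\le X_{t_2'}$, $X_{r_1'}\le X_{r_1}<X_{r_2}\le X_{r_2'}$, and $X_{t_2}<X_{r_1}$ if $\varepsilon=+1$, $X_{r_2}<X_{t_1}$ if $\varepsilon=-1$;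
\item[(F3)] $Y_{\sigma_1}\le Y_{s_1}<Y_{s_2}\le Y_{\sigma_2}<Y_{s_3}\le Y_{\sigma_3}<Y_{\sigma_4}\le Y_{s_4}$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $M$ refer to $\Lambda$. By Lemma~\ref{lem:cycle}(a) the weights \eqref{eq:eight1} and \eqref{eq:eight2} are positive. By (F2) and (F3) their last terms are masses of possibly degenerate rectangles, and monotonicity of mass gives
\begin{gather*}
M(t_1,t_2;s_1,s_2)>M(t_1',t_2';s_3,s_4)\ge M(t_1,t_2;s_3,s_4)>0,\\
M(r_1,r_2;s_3,s_4)\ge M(r_1,r_2;\sigma_3,\sigma_4)>M(r_1',r_2';\sigma_1,\sigma_2)\ge M(r_1,r_2;s_1,s_2)>0.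
\end{gather*}
This is \eqref{eq:disagree} for $\mathcal T=[X_{t_1},X_{t_2}]$, $\mathcal R=[X_{r_1},X_{r_2}]$, $\mathcal J_1=[Y_{s_1},Y_{s_2}]$, $\mathcal J_2=[Y_{s_3},Y_{s_4}]$. Multiplying the two lines,
\begin{align*}
0&<M(t_1,t_2;s_1,s_2)\,M(r_1,r_2;s_3,s_4)-M(t_1,t_2;s_3,s_4)\,M(r_1,r_2;s_1,s_2)\\
&=\int_{\mathcal T}\int_{\mathcal R}\int_{\mathcal J_1}\int_{\mathcal J_2}\Delta_\Lambda(x,\tilde x;y,\tilde y)\,d\tilde y\,dy\,d\tilde x\,dx .
\end{align*}
In the integral $y<\tilde y$. If $\varepsilon=+1$, then $x<\tilde x$ and the integrand is $\le0$ by (H2). If $\varepsilon=-1$, then $\tilde x<x$ and the integrand equals $-\Delta_\Lambda(\tilde x,x;y,\tilde y)=\varepsilon\Delta_\Lambda(\tilde x,x;y,\tilde y)\le0$. This is a contradiction.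
\end{proof}

This is the only use of (H2). Conditions (F1)--(F3) are not properties of the abstract poset on the sixteen points: a representation may realize a non-relation $s\not\succ t$ by $X_s\le X_t$ or $Y_s\le Y_t$ rather than by blocking, and it may order the coordinates of incomparable elements as it likes. We must surround the sixteen points by others that take this freedom away. We shall force strict inequalities in (F2) and (F3), which hold in particular in the original placement of the points; so the primed points, and the $\sigma_i$, will be moved slightly away from their partners in the directions that (F2) and (F3) allow.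

\section{A grid forces coarse monotonicity}\label{sec:grid}

For the rest of the paper fix $\varepsilon$, $L$, $R$ as in (H1). All \emph{source points} lie in $R\times\mathbb R\subset E_L$ and carry the order $\succ$ of $E_L$. If $\varphi$ represents a set $S$ of source points in $E_\Lambda$, we write $\varphi(e)=(X_e,Y_e,Z_e)$, call $(s,t)$ \emph{$Z$-blocked} if $s\not\succ t$, $X_s>X_t$, $Y_s>Y_t$ (that is, $(\varphi(s),\varphi(t))$ is blocked), and call a sequence a \emph{target cycle} if its image is a cycle in $E_\Lambda$. Thus $\langle t_1,s_1,\dots,t_n,s_n\rangle$ is a target cycle if each $(s_i,t_i)$ is $Z$-blocked and $s_i\succ t_{i+1}$.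

Let $K=1+\max|L(x,\tilde y)-L(x,y)|$, the maximum over $(x,y),(x,\tilde y)\in R$. Curves of source points vary by less than $K$ on $[y^-,y^+]$, and large height differences decide the third condition in \eqref{eq:order}:
\begin{equation}\label{eq:big}
x_s>x_t,\ y_s>y_t,\ z_s-z_t\ge K\ \Rightarrow\ s\succ t;\qquad z_s-z_t\le-K\ \Rightarrow\ s\not\succ t.
\end{equation}

All we know at first about a representation is that $X$ and $Y$ increase strictly along $\succ$. On a large enough grid, any such function is governed, on a suitable subgrid, by a single one of the three source coordinates. This comes from Ramsey's theorem: \emph{for all positive integers $k,r,n$ there is $N$ such that for every coloring of the $k$-element subsets of $\{1,\dots,N\}$ with $r$ colors there is an $n$-element set all of whose $k$-element subsets have the same color} (a homogeneous set). Let $N$ be such a number for $k=6$, $r=64$, $n=36$. Choose $x^-<\alpha_1<\dots<\alpha_N<x^+$ and $y^-<\beta_1<\dots<\beta_N<y^+$, put $\gamma_k=20Kk$, and let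
\[
\Gamma=\{(\alpha_i,\beta_j,\gamma_k):1\le i,j,k\le N\}.
\]

A \emph{frame} $F$ consists of twelve of the $\alpha$'s, $a_1<\dots<a_{12}$, twelve of the $\beta$'s, $b_1<\dots<b_{12}$, and twelve of the $\gamma$'s, $c_1<\dots<c_{12}$. There are finitely many frames. For $1\le i\le 11$, a point is in \emph{$x$-slot $i$} if $a_i<x<a_{i+1}$, in \emph{$y$-slot $i$} if $b_i<y<b_{i+1}$, and in \emph{$z$-slot $i$} if $c_i+K\le z\le c_{i+1}-K$. The midpoints of these slots are $a[i],b[i],c[i]$; the $z$-slot $i$ contains every $z$ with $|z-c[i]|\le9K$. We number the coordinates $x,y,z$ as $1,2,3$. A point is \emph{central} (for $F$) if it has a slot in each coordinate. For central $e,f$ we write $e\ll_mf$ if the slot number of $f$ in coordinate $m$ exceeds that of $e$ by at least $2$. Heights in different $z$-slots differ by at least $2K$, so \eqref{eq:big} gives the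

\medskip\noindent\textbf{Product rule.} \emph{Let $s,t$ be central. If $x_s>x_t$, $y_s>y_t$ and $s$ has the larger $z$-slot, then $s\succ t$. If $x_s\le x_t$, or $y_s\le y_t$, or $s$ has the smaller $z$-slot, then $s\not\succ t$.}

\medskip
A representation of a set $S$ of central points has \emph{type} $(m_X,m_Y)\in\{1,2,3\}^2$ if for all $e,f\in S$
\[
e\ll_{m_X}f\Rightarrow X_e<X_f,\qquad e\ll_{m_Y}f\Rightarrow Y_e<Y_f .
\]

\begin{proposition}\label{prop:ramsey}
Let $Q\supseteq\Gamma$ be a finite set of source points with a representation $\varphi$ in $E_\Lambda$, for some kernel $\Lambda$. Then there are a frame $F$ and a pair $(m_X,m_Y)$ such that the restriction of $\varphi$ to the points of $Q$ that are central for $F$ has type $(m_X,m_Y)$.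
\end{proposition}

\begin{proof}
Write $g(i,j,k)=(\alpha_i,\beta_j,\gamma_k)$. Color a $6$-set $i<i'<j<j'<k<k'$ by the truth values, for $W=X$ and $W=Y$, of the statements
\[
W_1\colon W_{g(i',j,k)}>W_{g(i,j',k')},\quad W_2\colon W_{g(i,j',k)}>W_{g(i',j,k')},\quad W_3\colon W_{g(i,j,k')}>W_{g(i',j',k)}.
\]
The statement $W_m$ says that a gain in coordinate $m$ outweighs losses in the other two. There are $2^6=64$ colors. Take a homogeneous set of size $36$ and let its first, middle and last twelve elements index the $a$'s, $b$'s and $c$'s of a frame $F$. From now on $(i,j,k)$ denotes the point $(a_i,b_j,c_k)$ and $W(i,j,k)$ its $W$-value. By homogeneity each $W_m$ is true for all $i<i'$, $j<j'$, $k<k'$ in $\{1,\dots,12\}$, or false for all.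

For each $W$ some $W_m$ is true. Otherwise the failures of $W_1,W_2,W_3$ give in turn
\[
W(5,5,5)\le W(1,6,6)\le W(2,1,7)\le W(3,2,1),
\]
although $(5,5,5)\succ(3,2,1)$ by \eqref{eq:big}. Choose $m_W$ with $W_{m_W}$ true.

Let $e,f\in Q$ be central with $e\ll_mf$, $m=m_W$, and let $i-1$ be the slot number of $e$ in coordinate $m$; then $f$ has slot number at least $i+1$. Let $g^+$ be the frame point with index $i$ in coordinate $m$ and index $12$ in the other two, and $g^-$ the frame point with index $i+1$ in coordinate $m$ and index $1$ in the other two. By the definition of the slots, $g^+$ exceeds $e$ and $f$ exceeds $g^-$ in $x$, in $y$, and by at least $K$ in $z$. So $g^+\succ e$ and $f\succ g^-$ by \eqref{eq:big}, while $W_m$ gives $W_{g^-}>W_{g^+}$. Hence $W_e<W_{g^+}<W_{g^-}<W_f$.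
\end{proof}

\section{Only the type $(1,2)$ survives}\label{sec:type}

We want $X$ to follow $x$ and $Y$ to follow $y$. The product rule is symmetric in the three coordinates; it will suffice to show that $X$ and $Y$ follow different coordinates, but to single out $z$, and to tell $x$ from $y$, we need points whose relations depend on the crossing of curves. By Lemma~\ref{lem:cycle}(b) with $n=2$, we have the following in the source: if $x_{t_2}<x_{t_1}<x_{s_1},x_{s_2}$ and $y_{t_1},y_{t_2}<y_{s_2}<y_{s_1}$, there are heights within $3K$ of $c[5]$, hence in $z$-slot $5$, that make $\langle t_1,s_1,t_2,s_2\rangle$ a cycle. We call such a quadruple a \emph{crossing}.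

\begin{proposition}\label{prop:type}
For every frame $F$ there is a finite set $G_F$ of central source points such that, for every kernel $\Lambda$, a representation of $G_F$ in $E_\Lambda$ can have no type other than $(1,2)$.
\end{proposition}

\begin{proof}
The set $G_F$ is the union of the six configurations below, each of which excludes some types. Coordinates that are specified only by a slot number are taken at the midpoint of the slot.

\medskip\noindent\emph{Types $(m,m)$.} Here $Z$ alone would have to account for two source coordinates. For $m\in\{1,2,3\}$ let $k,l$ be the other two coordinates and take four points with slot numbers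
\[
\begin{array}{c|cccc}
 & t_1&t_2&s_1&s_2\\ \hline
\text{coordinate }m&3&1&5&7\\
\text{coordinate }k&5&1&3&7\\
\text{coordinate }l&1&5&7&3
\end{array}
\]
By the product rule $s_1\succ t_2$, $s_2\succ t_1$, $s_1\not\succ t_1$ (coordinate $k$) and $s_2\not\succ t_2$ (coordinate $l$). In type $(m,m)$ both $X$ and $Y$ increase along $t_2\ll_mt_1\ll_ms_1\ll_ms_2$. So $\langle t_1,s_1,t_2,s_2\rangle$ is a target cycle with $X_{t_1}>X_{t_2}$ and $Y_{s_1}<Y_{s_2}$, contrary to Corollary~\ref{cor:two}.

\medskip\noindent\emph{Types $(3,m)$ and $(m,3)$ with $m\in\{1,2\}$.} Let $k=3-m$. Take a crossing $\langle q_1,p_1,q_2,p_2\rangle$ with $q_1,q_2$ in $x$- and $y$-slot $3$ and $p_1,p_2$ in $x$- and $y$-slot $9$, and two more points $s,t$: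
\[
\begin{array}{c|cccc}
 & t&q_1,q_2&p_1,p_2&s\\ \hline
\text{coordinate }m&1&3&9&11\\
\text{coordinate }k&7&3&9&5\\
\text{coordinate }3&3&5&5&7
\end{array}
\]
By the product rule $s\succ q_i$, $p_i\succ t$ and $s\not\succ t$. Suppose that $\{m_X,m_Y\}=\{3,m\}$. If $e\ll_mf$ and $e\ll_3f$, then both $X$ and $Y$ increase from $e$ to $f$. This applies to $(e,f)=(t,s),(t,q_i),(p_i,s)$, so $(s,t)$ is $Z$-blocked, $X_t<X_{q_i}$ and $Y_{p_i}<Y_s$. If $(p_i,q_i)$ were $Z$-blocked, $\langle q_i,p_i,t,s\rangle$ would be a target cycle with $(X_{q_i}-X_t)(Y_{p_i}-Y_s)<0$, contrary to Corollary~\ref{cor:two}. So the non-relations $p_i\not\succ q_i$ must be realized by $X$ or $Y$. Let $W$ be the one of $X,Y$ with $m_W=m$ and $W'$ the other. Since $q_i\ll_mp_i$ we have $W_{p_i}>W_{q_i}$, hence $W'_{p_i}\le W'_{q_i}$ for $i=1,2$. Together with $p_2\succ q_1$ and $p_1\succ q_2$ this gives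
\[
W'_{p_1}\le W'_{q_1}<W'_{p_2}\le W'_{q_2}<W'_{p_1},
\]
a contradiction.

\medskip\noindent\emph{Type $(2,1)$.} Take a crossing $\langle t_1,s_1,t_2,s_2\rangle$ with $(x,y)$-slot numbers $(1,1)$ for $t_1$, $(1,3)$ for $t_2$, $(5,5)$ for $s_1$ and $(3,5)$ for $s_2$; the requirements $x_{t_2}<x_{t_1}$ and $y_{s_2}<y_{s_1}$ are met inside a slot. Since $t_i\ll_1s_i$ and $t_i\ll_2s_i$, both pairs $(s_i,t_i)$ are $Z$-blocked, and we have a target cycle. In type $(2,1)$, $t_1\ll_2t_2$ gives $X_{t_1}<X_{t_2}$ and $s_2\ll_1s_1$ gives $Y_{s_1}>Y_{s_2}$, contrary to Corollary~\ref{cor:two}.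

\medskip
These cases cover $3+4+1=8$ of the nine types.
\end{proof}

\section{The fine order and the end of the proof}\label{sec:fine}

\begin{proposition}\label{prop:fine}
For every frame $F$ there is a finite set $H_F$ of central source points such that, for every kernel $\Lambda$ satisfying \textup{(H2)}, no representation of $H_F$ in $E_\Lambda$ has type $(1,2)$.
\end{proposition}

The set $H_F$ consists of sixteen points as in Proposition~\ref{prop:forbidden} and four probes $u_1,u_2,v_1,v_4$. Type $(1,2)$ controls only points whose slots are far apart, while the partners $t_1,t_1'$ or $s_1,\sigma_1$ have to be very close in $x$ or $y$. Their order will be forced by direct relations where these are available, and by the probes otherwise.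

\subsection*{Four rectangles}
Choose $x_1,x_2,x_3,x_4$ in $x$-slots $3,5,7,9$ if $\varepsilon=+1$, and in $x$-slots $7,9,3,5$ if $\varepsilon=-1$. Let $f_t(y)=\int_{x_1}^{x_2}\rho_L(x,y)\,dx$ and $f_r(y)=\int_{x_3}^{x_4}\rho_L(x,y)\,dx$, and put $y_1=b[3]$, $y_3=b[5]$. Then
\[
f_t(y_1)f_r(y_3)-f_t(y_3)f_r(y_1)=\int_{x_1}^{x_2}\!\!\int_{x_3}^{x_4}\Delta_L(x,\tilde x;y_1,y_3)\,d\tilde x\,dx>0,
\]
by (H1): for $\varepsilon=+1$ we have $x<\tilde x$, and for $\varepsilon=-1$ we have $\tilde x<x$ and the integrand is $\varepsilon\Delta_L(\tilde x,x;y_1,y_3)$. This is the only use of (H1). Choose $\lambda$ with $f_t(y_3)/f_t(y_1)<\lambda<f_r(y_3)/f_r(y_1)$, let $y_2=y_1+\lambda h$ and $y_4=y_3+h$, and put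
\begin{align*}
\mu_{t1}&=M_L(x_1,x_2;y_1,y_2),&\mu_{t2}&=M_L(x_1,x_2;y_3,y_4),\\
\mu_{r1}&=M_L(x_3,x_4;y_1,y_2),&\mu_{r2}&=M_L(x_3,x_4;y_3,y_4).
\end{align*}
As $h\to0^+$, continuity of $f_t,f_r$ gives $(\mu_{t1}-\mu_{t2})/h\to\lambda f_t(y_1)-f_t(y_3)>0$ and $(\mu_{r2}-\mu_{r1})/h\to f_r(y_3)-\lambda f_r(y_1)>0$. Fix $h>0$ such that $y_2$ is in $y$-slot $3$, $y_4$ is in $y$-slot $5$, and
\begin{equation}\label{eq:mu}
\mu_{t1}>\mu_{t2},\qquad\mu_{r2}>\mu_{r1}.
\end{equation}

\subsection*{The points}
An upper point of the first cycle has to fit between two $t$-curves and an upper point of the second between two $r$-curves; we do not try to do both with the same point, and use separate points $s_i$ and $\sigma_i$ at different heights. Let $\theta>0$ be small, let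
\[
\eta_1=y_1-\theta,\quad\eta_2=y_2+\theta,\quad\eta_3=y_3+\theta,\quad\eta_4=y_4-\theta,
\]
fix $\xi>a[11]$ in $x$-slot $11$ and $b'<b''$ in $y$-slot $1$, and assign coordinates as follows.
\[
\begin{array}{c|c|c|c}
\text{points}&x&y&z\text{-slot}\\ \hline
t_1',\ t_1,\ t_2,\ t_2'&x_1-\theta,\ x_1,\ x_2,\ x_2+\theta&b'&3\\
r_1',\ r_1,\ r_2,\ r_2'&x_3-\theta,\ x_3,\ x_4,\ x_4+\theta&b',\ b'',\ b',\ b''&5\\
s_1,\dots,s_4&a[11]&y_1,\dots,y_4&3\\
\sigma_1,\dots,\sigma_4&\xi&\eta_1,\dots,\eta_4&5\\
u_1,\ u_2&x_1-\theta/2,\ x_2+\theta/2&b[7]&5\\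
v_1,\ v_4&a[1]&y_1-\theta/2,\ y_4-\theta/2&1
\end{array}
\]
Let $\Phi_t,\Phi_r$ be the weights \eqref{eq:eight1}, \eqref{eq:eight2} for $L$, and $\nu=M_L(x_3,x_4;\eta_3,\eta_4)$. As $\theta\to0$ we have $\Phi_t\to\mu_{t1}-\mu_{t2}$, $\Phi_r\to\mu_{r2}-\mu_{r1}$ and $\nu\to\mu_{r2}$. By \eqref{eq:mu} we can fix $\theta$ so small that all perturbed coordinates stay in the slots of their unperturbed values, $\eta_3<\eta_4$, $\Phi_t>0$, $\Phi_r>0$, and
\begin{equation}\label{eq:thin}
M_L(x_3-\theta,x_3;y^-,y^+)<\nu/2,\qquad M_L(x_4,x_4+\theta;y^-,y^+)<\nu/2 .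
\end{equation}
The probes have heights $z_{u_j}=c[5]$, $z_{v_i}=c[1]$. The other heights come from Lemma~\ref{lem:cycle}(b) with $n=4$, applied with $c=c[3]$ to the first sequence in (F1) and with $c=c[5]$ to the second. They are within $7K$ of $c$, so the $z$-slots are as in the table, and both sequences are cycles in the source:
\begin{equation}\label{eq:rel}
\begin{array}{llll}
s_1\not\succ t_1,\ s_1\succ t_2;& s_2\not\succ t_2,\ s_2\succ t_1';& s_4\not\succ t_1',\ s_4\succ t_2';& s_3\not\succ t_2',\ s_3\succ t_1;\\[2pt]
\sigma_1\not\succ r_2',\ \sigma_1\succ r_1';& \sigma_2\not\succ r_1',\ \sigma_2\succ r_2;& \sigma_4\not\succ r_2,\ \sigma_4\succ r_1;& \sigma_3\not\succ r_1,\ \sigma_3\succ r_2'.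
\end{array}
\end{equation}
Let $H_F$ be the set of these twenty central points. We call the $t$'s and $r$'s \emph{lower} points ($x$-slots $3$ to $9$, $y$-slot $1$) and the $s$'s and $\sigma$'s \emph{upper} points ($x$-slot $11$, $y$-slot $3$ or $5$).

\begin{lemma}\label{lem:extra}
In the source, $s_2\succ t_1$, $s_4\succ t_1$, $s_4\not\succ t_2$, $r_1\succ r_1'$ and $r_2'\succ r_2$.
\end{lemma}

\begin{proof}
By \eqref{eq:gaps} all gaps of the first cycle equal $g=\Phi_t/4$ and all gaps of the second equal $g'=\Phi_r/4$. The subtracted masses in \eqref{eq:eight1} and \eqref{eq:eight2} are positive, so $4g<\mu_{t1}$ and $4g'<\nu$. We use \eqref{eq:diff} throughout.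

The difference $C_{t_2}-C_{t_1}$ is $-g$ at $y_1$, hence $\mu_{t1}-g$ at $y_2$. Since $z_{s_2}=C_{t_2}(y_2)-g/2$, we get $z_{s_2}-C_{t_1}(y_2)=\mu_{t1}-3g/2>0$.

The differences $C_{t_2'}-C_{t_1}$ and $C_{t_2}-C_{t_1'}$ are increasing and equal $g$ at $y_3$ and at $y_2$ respectively. So at $y_4$ we have $C_{t_1}<C_{t_2'}<z_{s_4}<C_{t_1'}<C_{t_2}$.

The difference $C_{r_1}-C_{r_2}$ is decreasing, equals $-g'$ at $\eta_4$ and $\nu-g'$ at $\eta_3$, and exceeds $\nu-g'$ at $\eta_2$. From $(C_{r_1'}-C_{r_2})(\eta_2)=g'$ and $(C_{r_1}-C_{r_2'})(\eta_3)=g'$ we get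
\[
(C_{r_1}-C_{r_1'})(\eta_2)>\nu-2g'>\nu/2,\qquad (C_{r_2'}-C_{r_2})(\eta_3)=\nu-2g'>\nu/2 .
\]
By \eqref{eq:thin} these two differences vary by less than $\nu/2$ on $[y^-,y^+]$, so they are positive at $b''$. Thus $z_{r_1}=C_{r_1}(b'')>C_{r_1'}(b'')$ and $z_{r_2'}=C_{r_2'}(b'')>C_{r_2}(b'')$, and the $x$- and $y$-coordinates in the table are ordered as needed.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:fine}]
Suppose that a representation of $H_F$ in $E_\Lambda$ has type $(1,2)$:
\begin{equation}\label{eq:coarse}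
e\ll_1f\Rightarrow X_e<X_f,\qquad e\ll_2f\Rightarrow Y_e<Y_f .
\end{equation}
We verify (F1)--(F3) for the images, contradicting Proposition~\ref{prop:forbidden}.

\medskip\noindent\emph{(F1).} If $s$ is upper and $t$ is lower, then $t\ll_1s$ and $t\ll_2s$. So by \eqref{eq:coarse} every pair $(s,t)$ of an upper and a lower point with $s\not\succ t$ is $Z$-blocked, and \eqref{eq:rel} gives (F1).

\medskip\noindent\emph{(F2).} The inequalities among $X_{t_1},X_{t_2},X_{r_1},X_{r_2}$ follow from \eqref{eq:coarse}, and $X_{r_1'}<X_{r_1}$, $X_{r_2}<X_{r_2'}$ follow from the relations in Lemma~\ref{lem:extra}. For the $t$'s no such relation is available: the curve of $t_1'$ lies above that of $t_1$ at $y_4$, whereas $t_1\succ t_1'$ would put it below. This is the purpose of $u_1,u_2$. Let $(t^-,t^+,u)$ be $(t_1',t_1,u_1)$ or $(t_2,t_2',u_2)$. Then $x_{t^-}<x_u<x_{t^+}$, so $u\succ t^-$ and $u\not\succ t^+$ by the product rule, while $s_4\succ t^+$ and $s_4\not\succ t^-$ by \eqref{eq:rel} and Lemma~\ref{lem:extra}. If $X_u\le X_{t^+}$, then $X_{t^-}<X_u\le X_{t^+}$.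 Otherwise $(u,t^+)$ is $Z$-blocked, since $t^+\ll_2u$. Then $\langle t^+,u,t^-,s_4\rangle$ is a target cycle, and $s_4\ll_2u$ gives $Y_u>Y_{s_4}$, so $X_{t^+}>X_{t^-}$ by Corollary~\ref{cor:two}.

\medskip\noindent\emph{(F3).} We have $Y_{\sigma_2}<Y_{s_3}$ by \eqref{eq:coarse} ($y$-slots $3$ and $5$), and $Y_{s_2}<Y_{\sigma_2}$, $Y_{s_3}<Y_{\sigma_3}$ because $\sigma_2\succ s_2$, $\sigma_3\succ s_3$ by the product rule. The sequence $\langle t_1,s_1,t_2,s_2\rangle$ is a target cycle, by \eqref{eq:rel} and $s_2\succ t_1$; as $X_{t_1}<X_{t_2}$, Corollary~\ref{cor:two} gives $Y_{s_1}<Y_{s_2}$. The sequence $\langle r_1,\sigma_3,r_2,\sigma_4\rangle$ is a target cycle, by \eqref{eq:rel} and $\sigma_3\succ r_2'\succ r_2$; as $X_{r_1}<X_{r_2}$, we get $Y_{\sigma_3}<Y_{\sigma_4}$.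

It remains to show $Y_{\sigma_i}<Y_{s_i}$ for $i=1,4$. Here $s_i\succ\sigma_i$ fails because $\sigma_i$ is higher, and we use $v_i$. Since $y_{\sigma_i}<y_{v_i}<y_{s_i}$, the product rule gives $s_i\succ v_i$ and $\sigma_i\not\succ v_i$. It also gives $s_i\not\succ r_1'$ ($z$-slots $3$ and $5$), while $\sigma_1\succ r_1'$ and $\sigma_4\succ r_1\succ r_1'$. If $Y_{\sigma_i}\le Y_{v_i}$, then $Y_{\sigma_i}\le Y_{v_i}<Y_{s_i}$. Otherwise $(\sigma_i,v_i)$ is $Z$-blocked, since $v_i\ll_1\sigma_i$. Then $\langle v_i,\sigma_i,r_1',s_i\rangle$ is a target cycle, and $v_i\ll_1r_1'$ gives $X_{v_i}<X_{r_1'}$, so $Y_{\sigma_i}<Y_{s_i}$ by Corollary~\ref{cor:two}.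
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $Q$ be the union of $\Gamma$ and the sets $G_F$, $H_F$ over all frames $F$, ordered by $\succ$. We include the sets for every frame because the frame given by Ramsey's theorem depends on the representation. The set $Q\subset E_L$ is finite, so $Q\in\mathcal C_L$. Suppose that $\varphi$ represents $Q$ in $E_\Lambda$. By Proposition~\ref{prop:ramsey} there are a frame $F$ and a type $(m_X,m_Y)$ for the restriction of $\varphi$ to the points of $Q$ central for $F$, and hence for its restrictions to $G_F$ and to $H_F$. Proposition~\ref{prop:type} gives $(m_X,m_Y)=(1,2)$, which Proposition~\ref{prop:fine} excludes. So $Q\notin\mathcal C_\Lambda$.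
\end{proof}

\begin{thebibliography}{1}

\bibitem{UL}
``Let $P(\leq,S)$ be a partial order on the set $S$. An extension of $\leq$ is a partial order \dots\ on $S$ such that $u\leq v$ implies \dots'' (cited by its opening words),
\texttt{http://www.math.uiuc.edu/\~{}west/regs/UL2010.pdf}.

\end{thebibliography}
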